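\title{Definable shifts and the number of countable models}

\begin{abstract}
A shift is a definable way of stepping to the right in a definable linear order such that, from some starting point, $n+1$ steps reach strictly further than $n$ steps for every $n$. We prove that a complete theory in a countable language with a definable shift has $2^{\aleph_0}$ countable models. The family of steps need not be monotone, and the order may be interpretable rather than definable. If the theory has no infinite discrete order and few types, then definable bounds grow at most linearly along the shift. This yields an isomorphism-invariant convex equivalence relation, and a Henkin construction produces, for every countable linear order $L$ with a last element, a countable model in which an interval modulo this relation is isomorphic to $1+L$.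
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $T$ is a complete first-order theory in a countable language with infinite models, $\mathfrak C$ is its monster model, and $I(T,\aleph_0)$ is the number of countable models of $T$ up to isomorphism. Always $I(T,\aleph_0)\le 2^{\aleph_0}$. \emph{Definable} means definable in $\mathfrak C$ with parameters, and \emph{$B$-definable} means definable with parameters from $B$.

A linear order is \emph{discrete} if every element other than the last has an immediate successor and every element other than the first has an immediate predecessor. Our starting point is the following known theorem. Apart from textbook facts, it is the only result that we use without proof.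

\begin{theorem}\label{thm:discrete}
If a countable complete theory has a definable infinite discrete linear order, then it has $2^{\aleph_0}$ countable models.
\end{theorem}

An infinite discrete order provides a definable notion of ``one step'' such that $n+1$ steps reach further than $n$ steps. This feature makes sense in dense orders as well, and shifts isolate it.

\subsection{Shifts and the main results}

Let $(D,<)$ be a linear order. A convex set $S\subseteq D$ with a least element is a \emph{semi-interval}. Let $\mathcal S=(S_x\mid x\in D)$ be a family of semi-intervals with $\min S_x=x$; we think of $S_x$ as the set of points that can be reached from $x$ in one step. The family is \emph{monotone} if $x<y$ implies $\sup S_x\le\sup S_y$, the suprema being taken in the Dedekind completion of $D$ with a top element $+\infty$ adjoined; equivalently, if $x<y$, then every upper bound of $S_y$ in $D$ is an upper bound of $S_x$. Put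
\[
S^1_x=S_x,\qquad S^{n+1}_x=\bigcup_{y\in S^n_x}S_y ,
\]
so that $S^n_x$ consists of the points that can be reached from $x$ in $n$ steps. Since $y\in S_y$, we have $S^1_x\subseteq S^2_x\subseteq\cdots$. Each $S^n_x$ is a semi-interval with minimum $x$: if $z\in S_y$ with $y\in S^n_x$, and $x\le z'\le z$, then $z'\in[x,y]\subseteq S^n_x$ or $z'\in[y,z]\subseteq S_y$. We call $S_a$ an \emph{$\mathcal S$-shift} if
\[
S^1_a\subsetneq S^2_a\subsetneq S^3_a\subsetneq\cdots .
\]
The family $\mathcal S$ is \emph{definable} if the set $\{(x,y):x\in D,\ y\in S_x\}$ is definable. The theory $T$ \emph{has a definable shift} if there are a definable linear order $(D,<)$ in $\mathfrak C$, a monotone definable family $\mathcal S$ of semi-intervals of $D$, and $a\in D$ such that $S_a$ is an $\mathcal S$-shift.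

If $S^n_a=S^{n+1}_a$ for one $n$, the chain is constant from $n$ on, and the set $C=\bigcup_nS^n_a$ of all points reachable from $a$ is definable. If $S_a$ is a shift, then $C$ is not definable: otherwise the conditions $v\in C$, $v\notin S^n_a$ $(n\ge1)$ would form a finitely satisfiable type over finitely many parameters with no realization in $\mathfrak C$. So a shift is a starting point whose reachable set is not definable.

An infinite discrete order gives a shift. After reversing the order if necessary, some $a$ has infinitely many elements above it. Let $S_x$ consist of $x$ and its successor (if there is one). Then $S^n_a$ has $n+1$ elements. In a general shift the differences $S^{n+1}_a\setminus S^n_a$ are still ordered like $\omega$, but they are not points, and they need not be the classes of a definable equivalence relation. One would guess that this blurred copy of $\omega$ still produces many models, and this was conjectured in \cite{VC}: if $T$ has a definable shift, then $I(T,\aleph_0)=2^{\aleph_0}$. We prove the conjecture.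

\begin{theorem}\label{thm:main}
If $T$ has a definable shift, then $I(T,\aleph_0)=2^{\aleph_0}$.
\end{theorem}

Monotonicity is not needed, and the order may be imaginary. A linear order is \emph{interpretable with parameters} in $\mathfrak C$ if it is a quotient $Z/\rho$ of a definable set $Z\subseteq\mathfrak C^k$ by a definable equivalence relation $\rho$, ordered by a relation whose preimage in $Z^2$ is definable. A relation on $Z/\rho$ is called definable if its preimage is.

\begin{theorem}\label{thm:general}
Let $(D,<)$ be a linear order interpretable with parameters in $\mathfrak C$, and let $(S_x)_{x\in D}$ be any definable family of convex sets with $\min S_x=x$. If $S^1_a\subsetneq S^2_a\subsetneq\cdots$ for some $a\in D$, then $I(T,\aleph_0)=2^{\aleph_0}$.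
\end{theorem}

Theorem~\ref{thm:main} is the case of Theorem~\ref{thm:general} in which $\rho$ is equality and the family is monotone, so we prove Theorem~\ref{thm:general}.

\subsection{The model case}\label{subsec:model}

Let $T_0$ be the theory in the language $\{<,f,f^{-1}\}$ saying that $<$ is a dense linear order without endpoints, that $f$ is an order automorphism with inverse $f^{-1}$, and that $x<f(x)$ for all $x$. A model is $(\mathbb Q,<)$ with $f(x)=x+1$. An atomic formula containing $x$ either compares $f^n(x)$ with $f^m(x)$, which is decided by comparing the integers $n$ and $m$, or compares $f^n(x)$ with $f^m(y)$, which amounts to comparing $x$ with $f^{m-n}(y)$. So quantifiers are eliminated as for dense linear orders, and $T_0$ is complete because it decides every quantifier-free formula in one variable. The family $S_x=[x,f(x)]$ is monotone and $S^n_x=[x,f^n(x)]$, so every $S_x$ is a shift.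

No infinite discrete order is definable in $T_0$. Indeed, a quantifier-free formula $\varphi(z,\bar y)$ with $r$ atomic subformulas defines, for each value of $\bar y$, a union of points and open intervals with at most $r$ endpoints, so a finite instance has at most $r$ elements. Applying this to the coordinate projections of the intervals $[x,y]$ of a definable order, we see that its finite intervals have bounded size, whereas an infinite discrete order has finite intervals of every size.

Nevertheless $I(T_0,\aleph_0)=2^{\aleph_0}$. For a nonempty countable linear order $L$ let $M_L=L\times\mathbb Q$, ordered lexicographically, with $f(l,q)=(l,q+1)$. This is a countable model of $T_0$. In any model of $T_0$ let $x\mathrel{E_0}y$ mean that $y\le f^n(x)$ and $x\le f^n(y)$ for some $n$. The relation $E_0$ is preserved by isomorphisms, and its classes in $M_L$ are the sets $\{l\}\times\mathbb Q$. So $M_L/E_0\cong L$, and non-isomorphic orders $L$ give non-isomorphic models; there are $2^{\aleph_0}$ such orders (see Section~\ref{sec:models}).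

The proof of Theorem~\ref{thm:general} has the same shape. We need an invariant convex equivalence relation $E$, points $b_i$ $(i\in L)$ in distinct $E$-classes, and a model in which every point below the last $b_i$ is $E$-equivalent to some $b_j$ or to $a$.

\subsection{The difficulty in general, and the plan}

The relation ``finitely many steps apart'' is too fine in general, because the theory may force new classes between the $b_i$. Consider $T_1=\mathrm{Th}(\mathbb Q,<,+,1)$ with $f(x)=x+1$, and define $E_0$ as above. Let $M\models T_1$. If $x<y$ are in different $E_0$-classes, then $(x+y)/2$ lies in a third class between them, and $z\pm(y-x)$ lie in classes above and below that of any $z$. So $M/E_0$ is a single point or a dense order without endpoints, and on countable models it takes only two isomorphism types. In $T_1$ the many models come from another source: the cuts of $\mathbb Q$ give $2^{\aleph_0}$ types. In general we have to coarsen $E_0$ so that it absorbs the points that the theory forces. But the witnesses for such a coarsening use parameters, and with arbitrary parameters every point is bounded in terms of every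 other one. The relation $E$ must be coarse enough to absorb forced points and fine enough to keep the $b_i$ apart.

We assume $I(T,\aleph_0)<2^{\aleph_0}$ and use this assumption three times. In Section~\ref{sec:components}, Theorem~\ref{thm:discrete} shows that a definable set that is unbounded in $C$ comes within one step of every sufficiently high point of $C$. In Section~\ref{sec:growth}, the absence of $2^{\aleph_0}$ types over a finite set gives the \emph{growth lemma}: a definable bound $G(x)$ that maps $C$ into $C$ eventually advances by at most $16$ steps when $x$ advances by one step. Section~\ref{sec:equiv} turns this property into the definition of $E$. Sections~\ref{sec:large} and~\ref{sec:decision} develop a notion of largeness for formulas, which formalizes ``true of points $x_1<\dots<x_m$ of $C$ that are far apart'', and show that a point between $x_i$ and $x_{i+1}$ can always be tied to one of them. Section~\ref{sec:models} builds the models $M_L$ and contradicts the assumption by counting.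

\section{Reductions}\label{sec:reductions}

The only property of the monster model that we use is $\aleph_0$-saturation: a set of formulas in finitely many free variables, with parameters from a finite set, is realized in $\mathfrak C$ if each of its finite subsets is. An \emph{initial segment} of a linear order is a downward closed subset; any two initial segments are comparable under inclusion.

\begin{lemma}\label{lem:few}
Suppose that $I(T,\aleph_0)<2^{\aleph_0}$.
\begin{enumerate}
\item[(a)] If $\bar c$ is a finite tuple in $\mathfrak C$ and $T_{\bar c}=\mathrm{Th}(\mathfrak C,\bar c)$, then $I(T_{\bar c},\aleph_0)<2^{\aleph_0}$.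
\item[(b)] Let $Z\subseteq\mathfrak C^k$ and an equivalence relation $\rho$ on $Z$ be $\emptyset$-definable. For $M\models T$ let $M^*$ be the disjoint union of $M$ and $Z(M)/\rho$, with a predicate for $M$, the structure of $M$ (functions being replaced by their graphs), and the graph of the quotient map $Z(M)\to Z(M)/\rho$. Then $T^*=\mathrm{Th}(\mathfrak C^*)$ satisfies $I(T^*,\aleph_0)<2^{\aleph_0}$.
\item[(c)] No infinite discrete linear order is interpretable with parameters in $\mathfrak C$.
\item[(d)] Over a finite set $B\subseteq\mathfrak C$ there are fewer than $2^{\aleph_0}$ complete types in one variable.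
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A countable model of $T_{\bar c}$ is a countable model of $T$ with a distinguished finite tuple, and a countable model has countably many finite tuples. So $I(T_{\bar c},\aleph_0)\le I(T,\aleph_0)\cdot\aleph_0<2^{\aleph_0}$.

(b) The theory $T^*$ says that the predicate defines a model of $T$ and that the new map is a surjection from $Z$ onto the complement of the predicate whose fibers are the $\rho$-classes. So every countable model of $T^*$ is isomorphic to $M^*$ for a countable $M\models T$, and $M\cong M'$ implies $M^*\cong M'^*$. Hence $I(T^*,\aleph_0)\le I(T,\aleph_0)$.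

(c) Name the parameters by (a) and add the quotient by (b). The resulting countable complete theory has a definable infinite discrete order and fewer than $2^{\aleph_0}$ countable models, contrary to Theorem~\ref{thm:discrete}.

(d) By (a) we may assume $B=\emptyset$. Every type is realized in a countable model, a countable model realizes countably many types, and isomorphic models realize the same types. So there are at most $I(T,\aleph_0)\cdot\aleph_0$ types.
\end{proof}

For a family $(S_x)_{x\in D}$ and $X\subseteq D$ write $S[X]=\bigcup_{x\in X}S_x$, $S^0[X]=X$, $S^{n+1}[X]=S[S^n[X]]$, and $S^n_x=S^n[\{x\}]$, so that $S^0_x=\{x\}$.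

We make two normalizations. The first guarantees that a point that can be reached in one step from $x$ can be reached in one step from every intermediate point. The second removes the part of $D$ that has nothing to do with the shift: far above $C$ the order $D$ may be arbitrary, and we cut it off at a point $d$ that lies above $C$ but below every definable barrier.

\begin{proposition}\label{prop:setting}
To prove Theorem~\ref{thm:general} it suffices to derive a contradiction from the following situation. The theory $T$, in a countable language $\mathcal L$, satisfies $I(T,\aleph_0)<2^{\aleph_0}$; the set $D\subseteq\mathfrak C$ carries a linear order with first element $a$ and last element $d$; the set $D$, its order, the elements $a,d$, and a family $(S_x)_{x\in D}$ are $\emptyset$-definable; and: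
\begin{enumerate}
\item[(S1)] $S_x\subseteq D$ is convex with minimum $x$;
\item[(S2)] if $x\le y\le z$ and $z\in S_x$, then $z\in S_y$;
\item[(S3)] $S^0_a\subsetneq S^1_a\subsetneq S^2_a\subsetneq\cdots$;
\item[(S4)] there is no definable initial segment $I$ of $D$ with $a\in I$, $d\notin I$ and $S[I]\subseteq I$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $D$, $(S_x)$, $a$ be as in Theorem~\ref{thm:general} and suppose $I(T,\aleph_0)<2^{\aleph_0}$. By Lemma~\ref{lem:few}(a),(b) we name the parameters, add $D$ as a set of elements, and name $a$. The hypotheses are now expressed by sentences, so they hold in the monster model of the new theory. Also $S^0_a\ne S^1_a$, for $S_a=\{a\}$ would give $S^2_a=S^1_a$.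

\emph{Property (S2).} On $D'=\{x\in D:x\ge a\}$ put
\[
S'_x=\{y\ge x:\ y\in S_w\text{ for some }w\text{ with }a\le w\le x\}\supseteq S_x .
\]
If $y\in S_w$ and $w\le x\le y'\le y$, then $y'\in S_w$; so $S'_x$ is convex with minimum $x$. If $x\le y\le z$ and $w$ witnesses $z\in S'_x$, then $w$ witnesses $z\in S'_y$; so (S2) holds for $S'$. Finally $S'^n_a=S^n_a$ for all $n$. For $n\le1$ this is immediate from the definition. If it holds for $n$ and $y\in S'_x$ with $x\in S^n_a$, witnessed by $w\in[a,x]\subseteq S^n_a$, then $y\in S_w\subseteq S^{n+1}_a$; the other inclusion follows from $S_x\subseteq S'_x$. We replace $D$ by $D'$ and $S$ by $S'$, so that (S1)--(S3) hold and $a=\min D$.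

\emph{Property (S4).} Let $C=\bigcup_nS^n_a$. Consider the following conditions on $v\in D$: first, $v\notin S^n_a$ for $n\in\omega$; second, for each formula $\chi(x,\bar z)$ without parameters, ``for all $\bar z$, if $I=\{x\in D:\chi(x,\bar z)\}$ contains $a$ and $S[I]\subseteq I$, then $v\in I$''. A set $I$ with $a\in I$ and $S[I]\subseteq I$ contains $C$. So a point $v\in C\setminus S^n_a$ satisfies all conditions of the second kind and the first $n+1$ conditions of the first kind. By saturation some $d\in D$ satisfies all of them; name it. Since $C$ is an initial segment and $d\notin C$, the point $d$ lies above $C$. Replace $D$ by $[a,d]$ and $S_x$ by $S_x\cap[a,d]$. Properties (S1) and (S2) are preserved, and the sets $S^n_a$ are unchanged because $S[C]\subseteq C\subseteq[a,d]$. Suppose that $I$ violates (S4) for the truncated family, and let $y\in I$. The original $S_y$ contains no element $\ge d$, for otherwise it contains $d$ by convexity and $d\in S_y\cap[a,d]\subseteq I$. So $I$ is closed under the original family, and $d\in I$ by the choice of $d$, a contradiction.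
\end{proof}

Property (S2) implies monotonicity, and the passage from $S$ to $S'$ produces it from nothing; this is why monotonicity is not needed.

\emph{From now on we work in the situation of Proposition~\ref{prop:setting}.} We use the following notation:
\[
C_{\le n}=S^n_a,\qquad C=\bigcup_nC_{\le n},\qquad C_{>n}=C\setminus C_{\le n},\qquad C_0=\{a\},\qquad C_n=C_{\le n}\setminus C_{\le n-1}\ (n\ge1).
\]
The sets $C_{\le n}$ and $C$ are initial segments, $S^k[C_{\le n}]=C_{\le n+k}$, and $d\notin C$ by (S3) and (S4) (if $d\in C_{\le n}$, then $C_{\le n}=D$). The \emph{levels} $C_n$ are $\emptyset$-definable and nonempty by (S3), and $C_0<C_1<C_2<\cdots$. For $x\in C$ let $\ell(x)$ be the $n$ with $x\in C_n$. A set $Z\subseteq C$ is \emph{bounded} if $Z\subseteq C_{\le n}$ for some $n$; so $Z$ is unbounded if and only if it meets infinitely many levels. Points $x,y\in D$ are \emph{neighbors}, written $x\sim y$, if $y\in S_x$ or $x\in S_y$. This relation is $\emptyset$-definable, reflexive and symmetric; it is not transitive.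

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $I$ is an initial segment of $D$, then so is $S[I]$, and $I\subseteq S[I]$.
\item[(b)] If $x\le y\le z$ and $z\in S^n_x$, then $z\in S^n_y$.
\item[(c)] If $w\in C_n$, then $C_{\le n}\subseteq[a,w]\cup S_w$. In particular, points of the same level are neighbors.
\item[(d)] If $x\in C$ and $x\sim y$, then $y\in C$ and $|\ell(x)-\ell(y)|\le1$.
\item[(e)] If $y\in C$, then $S_y\ne S^2_y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $y\in S_x$, $x\in I$ and $y'\le y$, then $y'\le x$ or $y'\in[x,y]\subseteq S_x$.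

(b) Induction on $n$; for $n=0$ we have $x=y=z$. Let $z\in S_w$ with $w\in S^{n-1}_x$. If $w\ge y$, then $w\in S^{n-1}_y$ by induction, so $z\in S^n_y$. If $w<y$, then $z\in S_y\subseteq S^n_y$ by (S2).

(c) Let $z\in C_{\le n}$ with $z>w$. Then $n\ge1$ and $z\in S_u$ for some $u\in C_{\le n-1}$. As $w\notin C_{\le n-1}$, we have $u<w<z$, and $z\in S_w$ by (S2).

(d) If $y\in S_x$, then $y\ge x$ and $y\in C_{\le\ell(x)+1}$. If $x\in S_y$, then $y\le x$, so $y\in C$ and $\ell(y)\le\ell(x)\le\ell(y)+1$.

(e) Otherwise $S^n_y=S_y$ for all $n\ge1$. Every $z\in C$ with $z>y$ lies in some $S^n_a$ with $n\ge1$, hence in $S^n_y=S_y$ by (b). So $C\subseteq C_{\le\ell(y)+1}$, contrary to (S3).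
\end{proof}

\section{Unbounded sets are everywhere near}\label{sec:components}

A definable set might meet the levels sparsely, say only the levels $C_{10k}$. In $\mathbb R$ with $S_x=[x,x+1]$, the neighbors of the set $10\mathbb Z$ form the intervals $[10k-1,10k+1]$, which are discretely ordered. We show that this always happens, so that Theorem~\ref{thm:discrete} excludes sparse sets.

For a definable $X\subseteq D$ let $X^S=\{y\in D:y\sim x\text{ for some }x\in X\}\supseteq X$. The \emph{components} of $X^S$ are its maximal convex subsets. They are the classes of the definable equivalence relation ``the closed interval between $y$ and $y'$ is contained in $X^S$'', and they are linearly ordered. Let $x\in X$ and $x\sim y$. If $y\in S_x$, then $[x,y]\subseteq S_x\subseteq X^S$. If $x\in S_y$, then $x\in S_z$ for all $z\in[y,x]$ by (S2), so $[y,x]\subseteq X^S$. In both cases $x$ and $y$ lie in the same component. Hence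
\begin{equation}\label{eq:comp}
\text{every component $K$ contains some $x\in X$, and then $S_x\subseteq K$.}
\end{equation}

\begin{lemma}\label{lem:components}
For every definable $X\subseteq D$, the set $X^S$ has finitely many components.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:few}(c) it suffices to show that the components form a discrete order. Fix a component $K$.

\emph{Successors.} Let $\mathcal K\ne\emptyset$ be the set of components above $K$, and suppose that it has no least element. Let $I$ be the set of $y\in D$ below all elements of all members of $\mathcal K$. This is a definable initial segment; it contains $K$, hence $a$, and $d\notin I$. By (S4) there are $y\in I$ and $w\in S_y\setminus I$. So there is $k'\in K'\in\mathcal K$ with $y<k'\le w$, and $k'\in S_y$. Choose $K''<K'$ in $\mathcal K$ and $x\in X\cap K''$. Then $y<x<k'$, so $k'\in S_x\subseteq K''$ by (S2) and \eqref{eq:comp}, contrary to $k'\in K'$.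

\emph{Predecessors.} Let $\mathcal K\ne\emptyset$ be the set of components below $K$, and suppose that it has no greatest element. Let $I$ be the set of $y\in D$ that are $\le$ some element of a member of $\mathcal K$. This is a definable initial segment with $a\in I$, and $d\notin I$ because $I$ lies below $K$. Let $y\le k'\in K'\in\mathcal K$ and $w\in S_y$. Choose $K''>K'$ in $\mathcal K$ and $x\in X\cap K''$, so $y<x$. If $w\le x$, then $w\in I$. If $w>x$, then $w\in S_x\subseteq K''\subseteq I$ by (S2) and \eqref{eq:comp}. So $S[I]\subseteq I$, contrary to (S4).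
\end{proof}

Discreteness fails without (S4). Take $\mathbb Q\times\mathbb Q$ as in Section~\ref{subsec:model}, expanded by the relation ``same first coordinate'' and the set $X=\mathbb Q\times\{0\}$. The components of $X^S$ are the sets $\{l\}\times[-1,1]$, which are densely ordered, and the initial segments $\{(l',q):l'\le l\}$ are definable and closed under $S$.

\begin{lemma}\label{lem:near}
If $X\subseteq D$ is definable and $X\cap C$ is unbounded, then $C_{>n}\subseteq X^S$ for some $n$.
\end{lemma}

\begin{proof}
The set $X^S\cap C$ is unbounded, so by Lemma~\ref{lem:components} there is a component $K$ with $K\cap C$ unbounded. Let $k\in K\cap C$ and $n=\ell(k)$. Every $y\in C_{>n}$ lies between $k$ and an element of $K$ of level above $\ell(y)$, so $y\in K$.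
\end{proof}

\section{Points just above $C$}\label{sec:above}

A statement such as ``for all sufficiently high $x\in C$'' is not first-order, since $C$ is not definable. A point that lies above $C$, but so close to $C$ that formulas over a given finite set $B$ cannot separate it from $C$, converts such statements into first-order ones. For finite $B\subseteq\mathfrak C$ let
\[
Y_B=\{x\in D:\ [a,x]\cap X=\emptyset\text{ for every $B$-definable }X\subseteq D\setminus C\},\qquad O_B=Y_B\setminus C
\]
(see Figure~\ref{fig:D}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}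
\draw (0,0) -- (11,0);
\fill (0,0) circle (1.5pt) node[below] {$a$};
\fill (7.4,0) circle (1.5pt) node[below] {$f$};
\fill (11,0) circle (1.5pt) node[below] {$d$};
\draw (1.4,-0.1) -- (1.4,0.1) (2.5,-0.1) -- (2.5,0.1) (3.4,-0.1) -- (3.4,0.1);
\node[below] at (0.75,0) {$C_1$};
\node[below] at (1.95,0) {$C_2$};
\node[below] at (2.95,0) {$C_3$};
\node[below] at (4.1,-0.05) {$\cdots$};
\draw[dashed] (4.8,-0.4) -- (4.8,1.3);
\draw[|-|] (0,0.5) -- (4.7,0.5) node[midway,above] {$C$};
\draw[|-|] (4.9,0.4) -- (6.6,0.4) node[right] {$O_{Bf}$};
\draw[|-|] (4.9,1.0) -- (8.8,1.0) node[right] {$O_B$};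
\end{tikzpicture}
\caption{The order $D=[a,d]$. The levels $C_0=\{a\},C_1,C_2,\dots$ exhaust the non-definable initial segment $C$. The set $O_B$ lies directly above $C$ and below every $B$-definable set disjoint from $C$. For $f\in O_B$ the smaller set $O_{Bf}$ lies below $f$.}\label{fig:D}
\end{figure}

\begin{lemma}\label{lem:Y}
Let $B$ be finite.
\begin{enumerate}
\item[(a)] $Y_B$ is an initial segment, $C\subseteq Y_B$, $d\notin Y_B$, and $O_B\ne\emptyset$.
\item[(b)] (Overspill) If $X\subseteq D$ is $B$-definable and $X\cap C\subseteq C_{\le n}$, then $X\cap Y_B\subseteq C_{\le n}$; in particular $X\cap O_B=\emptyset$. If $X\subseteq D$ is $B$-definable and $C_{>n}\subseteq X$, then $O_B\subseteq X$.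
\item[(c)] If $(G(x))_{x\in D}$ is a $B$-definable family of initial segments with $G(x)\subseteq C$ for all $x\in C$, then $G(y)\subseteq Y_B$ for all $y\in Y_B$.
\item[(d)] If $y\in Y_B$ and $y\sim z$, then $z\in Y_B$; if moreover $y\in O_B$, then $z\in O_B$. In particular $S[Y_B]\subseteq Y_B$.
\item[(e)] If $X\subseteq D$ is $B$-definable, then $X\cap C$ is unbounded if and only if $O_B\subseteq X^S$, if and only if $O_B\cap X^S\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first two claims follow from the definition, as $C$ is an initial segment, and $X=\{d\}$ shows $d\notin Y_B$. The conditions $v\in D\setminus C_{\le n}$ $(n\in\omega)$ and $[a,v]\cap X=\emptyset$ ($X\subseteq D\setminus C$ $B$-definable) are finitely satisfiable in $C$; a realization lies in $O_B$.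

(b) The set $X\setminus C_{\le n}$ is $B$-definable and disjoint from $C$, so it is disjoint from $Y_B$. For the last claim apply this to $D\setminus X$.

(c) Let $X\subseteq D\setminus C$ be $B$-definable. The set $\{y':G(y')\cap X\ne\emptyset\}$ is $B$-definable and disjoint from $C$, so it does not contain $y$. Thus $G(y)\cap X=\emptyset$, and $[a,z]\cap X=\emptyset$ for $z\in G(y)$.

(d) If $z\le y$, use (a). If $z\in S_y$, apply (c) to $G(x)=S[[a,x]]$. If $y\notin C$, then $z\notin C$ by Lemma~\ref{lem:basic}(d).

(e) If $X\cap C$ is unbounded, then $C_{>n}\subseteq X^S$ for some $n$ by Lemma~\ref{lem:near}, and $O_B\subseteq X^S$ by (b); also $O_B\neq\emptyset$. If $X\cap C$ is bounded, then $X\cap O_B=\emptyset$ by (b), while all neighbors of points of $O_B$ lie in $O_B$ by (d); so $O_B\cap X^S=\emptyset$.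
\end{proof}

\section{The growth lemma}\label{sec:growth}

Definable upper bounds need not be attained or have suprema in $D$, so we describe them by initial segments. A \emph{gauge} is a definable family $G=(G(u))_{u\in D}$ of initial segments of $D$ with $G(u)\subseteq G(u')$ for $u\le u'$; it is a nondecreasing function from $D$ to cuts of $D$. We write $G[X]=\bigcup_{u\in X}G(u)$. A gauge is \emph{admissible} if $[a,u]\subseteq G(u)$ for all $u\in D$, and $G(u)$ is a bounded subset of $C$ for all $u\in C$.

\begin{lemma}[Growth lemma]\label{lem:growth}
If $G$ is an admissible gauge, then there is $k$ such that $G[S_x]\subseteq S^{16}[G(x)]$ for all $x\in C_{>k}$.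
\end{lemma}

The constant $16$ is not optimized; what matters is that it does not depend on $G$. The reason for the lemma is that a gauge that expands distances acts like a magnifying glass and resolves a Cantor set. Take an ordered field, $a=0$, $S_x=[x,x+1]$, $G(x)=[0,5x]$, and $b>0$. Given a binary string $s=s_1\cdots s_j$, start from $b$ and, for $i=1,\dots,j$, multiply by $5$ and add $8s_i$. The result is $5^jr_s$ with $r_s=b+8\sum_{i\le j}s_i5^{-i}$. The points $x$ with $5^jx$ above $5^jr_s$ by at most $8$ form the interval $R_s=(r_s,\,r_s+8\cdot5^{-j}]$. Then $R_{s0}=(r_s,\,r_s+8\cdot5^{-j-1}]$ and $R_{s1}=(r_s+8\cdot5^{-j-1},\,r_s+16\cdot5^{-j-1}]$ are disjoint, and they are contained in $R_s$ because $16/5\le8$. This tree of $b$-definable sets gives $2^{\aleph_0}$ types over $b$. In general there are two difficulties: $G$ is only known to expand on an unbounded set, and $G$ need not be continuous, so the sets $R_s$ might be empty. Both are resolved by the fact that unbounded sets are everywhere near.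

\begin{proof}
Let $G$ be $B$-definable with $B$ finite, and suppose that the lemma fails. Then $A=\{x\in D:G[S_x]\not\subseteq S^{16}[G(x)]\}$ is $B$-definable and $A\cap C$ is unbounded.

\emph{Step 1: $G$ expands everywhere on $O_B$.} We claim that
\begin{equation}\label{eq:expand}
G[S^4_y]\not\subseteq S^{16}[G(y)]\qquad\text{for all }y\in O_B .
\end{equation}
By Lemma~\ref{lem:near} there is $n$ with $C_{>n}\subseteq A^S$, and by overspill it suffices to prove the non-inclusion for $y\in C_{>n}$. By Lemma~\ref{lem:basic}(e) pick $y_2\in S^2_y\setminus S_y$. Then $y_2>y$ and $y_2\in C_{>n}$, so $y_2$ has a neighbor $x\in A$. If $x<y$, then $y_2\in S_x$, so $y_2\in S_y$ by (S2), which is false. So $x\ge y$. Either $x\in S_{y_2}$ or $x\in[y,y_2]\subseteq S^2_y$; in both cases $x\in S^3_y$ and $S_x\subseteq S^4_y$. Now $G[S^4_y]\supseteq G[S_x]$, $G[S_x]\not\subseteq S^{16}[G(x)]$, and $S^{16}[G(x)]\supseteq S^{16}[G(y)]$, which gives the non-inclusion.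

\emph{Step 2: the iterates of $G$ take values near every point of $O_B$.} Let $G^0(x)=[a,x]$ and $G^{j+1}(x)=G[G^j(x)]$. By induction each $G^j$ is a $B$-definable admissible gauge. Indeed, $G^{j+1}(x)$ is a union of initial segments, it is nondecreasing in $x$, and it contains $G^j(x)$ because $u\in G(u)$. If $x\in C$ and $G^j(x)\subseteq C_{\le l}$, pick $z\in C_{l+1}$; then $G^{j+1}(x)\subseteq G(z)$, which is a bounded subset of $C$. We claim:
\begin{equation}\label{eq:values}
\text{for all $j$ and $y\in O_B$ there are $x,y'\in D$ with $y'\sim y$ and } y'\in G^j(x)\subseteq[a,y']\cup S_{y'} .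
\end{equation}
Let $Z_j$ be the $B$-definable set of all $y'$ for which there is $x$ with $y'\in G^j(x)\subseteq[a,y']\cup S_{y'}$. For $x\in C$ let $l$ be least with $G^j(x)\subseteq C_{\le l}$. Then $l\ge\ell(x)$, the set $G^j(x)$ meets $C_l$, and every $y'\in G^j(x)\cap C_l$ is in $Z_j$ by Lemma~\ref{lem:basic}(c). So $Z_j\cap C$ is unbounded, and $O_B\subseteq Z_j^S$ by Lemma~\ref{lem:Y}(e).

\emph{Step 3: the tree.} Fix $b\in O_B$. For $s\in2^{<\omega}$ define initial segments
\[
I_\emptyset=[a,b],\qquad I_{s0}=G[I_s],\qquad I_{s1}=S^8[G[I_s]],\qquad J_s=S^8[I_s],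
\]
and, with $j=|s|$,
\[
P_s=\{x:G^j(x)\subseteq I_s\},\qquad Q_s=\{x:G^j(x)\subseteq J_s\},\qquad R_s=Q_s\setminus P_s .
\]
All these sets are $Bb$-definable, and $P_s\subseteq Q_s$. By induction and Lemma~\ref{lem:Y}(c),(d), $b\in I_s$ and $S^n[I_s]\subseteq Y_B$ for all $n$. Since $d\notin Y_B$, property (S4) gives $S^n[I_s]\subsetneq S^{n+1}[I_s]$. Every element of $S^n[I_s]\setminus I_s$ is above $b$, hence not in $C$, hence in $O_B$.

\emph{$R_s\ne\emptyset$.} Take $y\in S^2[I_s]\setminus S[I_s]$, so $y\in O_B$, and take $x,y'$ as in \eqref{eq:values}. If $y'\in I_s$, then $y'<y$, so $y\in S_{y'}\subseteq S[I_s]$, which is false. So $y'\in G^j(x)\setminus I_s$ and $x\notin P_s$. Either $y'\le y$ or $y'\in S_y$, so $y'\in S^3[I_s]$ and $G^j(x)\subseteq S^4[I_s]\subseteq J_s$. Hence $x\in R_s$.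

\emph{$P_s\subseteq P_{s0}$ and $Q_{s0}=P_{s1}$.} If $G^j(x)\subseteq I_s$, then $G^{j+1}(x)\subseteq G[I_s]=I_{s0}$. Also $J_{s0}=S^8[G[I_s]]=I_{s1}$.

\emph{$Q_{s1}\subseteq Q_s$.} Let $x\notin Q_s$. Initial segments are comparable, so $G^j(x)\supseteq J_s$ and $G^{j+1}(x)\supseteq G[J_s]$. Pick $y\in S[I_s]\setminus I_s$, so $y\in O_B$. Then $S^4_y\subseteq S^5[I_s]\subseteq J_s$, and $G[I_s]\subseteq G(y)$ because $y$ is above $I_s$. So $G^{j+1}(x)\supseteq G[S^4_y]$, while $J_{s1}=S^{16}[G[I_s]]\subseteq S^{16}[G(y)]$. By \eqref{eq:expand}, $G^{j+1}(x)\not\subseteq J_{s1}$, that is, $x\notin Q_{s1}$.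

Altogether $P_s\subseteq P_{s0}\subseteq Q_{s0}=P_{s1}\subseteq Q_{s1}\subseteq Q_s$. Hence $R_{s0}$ and $R_{s1}$ are disjoint subsets of $R_s$. Along each branch $\eta\in2^\omega$ the sets $R_{\eta|j}$ are nonempty and decreasing, so they extend to a complete type over $Bb$, and distinct branches give distinct types. This contradicts Lemma~\ref{lem:few}(d).
\end{proof}

\section{An invariant equivalence relation}\label{sec:equiv}

We want to call $y\ge x$ close to $x$ if $y$ lies within finitely many steps of $G(x)$ for a gauge $G$. Some restriction on $G$ is needed, since the constant gauge $G(u)=[a,y]$, defined with the parameter $y$, relates $x$ to any $y$. Admissibility is not available, as it refers to $C$. The growth lemma offers a first-order substitute: $G$ starts near $x$ at some $u_0\le x$, and on $[u_0,x]$ it advances by at most $K$ steps per step.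

\begin{definition}\label{def:tri}
Let $M\models T$, let $\gamma(u,z;\bar w)$ be an $\mathcal L$-formula, and let $K\in\omega$. For $x\le y$ in $D(M)$ write $x\trianglelefteq_{\gamma,K}y$ if there are $\bar w$ in $M$ and $u_0\le x$ in $D(M)$ such that the sets $G(u)=\{z\in D(M):\gamma(u,z;\bar w)\}$, $u\in D(M)$, satisfy:
\begin{enumerate}
\item[(i)] the $G(u)$ are initial segments, nondecreasing in $u$;
\item[(ii)] $G(u_0)\subseteq S^K[[a,x]]$;
\item[(iii)] $G[S_u\cap[a,x]]\subseteq S^K[G(u)]$ for all $u\in[u_0,x]$;
\item[(iv)] $y\in S^K[G(x)]$.
\end{enumerate}
Write $x\trianglelefteq y$ if $x\trianglelefteq_{\gamma,K}y$ for some $\gamma,K$. For $x\le y$ let $x\mathrel{E}y$ and $y\mathrel{E}x$ mean that there is a chain $x=w^0\le w^1\le\dots\le w^r=y$, $r\ge1$, with $w^{s-1}\trianglelefteq w^s$ for $1\le s\le r$.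
\end{definition}

The relation $x\trianglelefteq_{\gamma,K}y$ is expressed by an $\mathcal L$-formula in $x,y$, since the parameters $\bar w$ and $u_0$ are quantified. It contains the relation of being $K$ steps apart. Let $\gamma_0(u,z)$ be $z\le u$, so $G(u)=[a,u]$, and take $u_0=x$; conditions (i)--(iii) hold, so
\begin{equation}\label{eq:steps}
x\le y\in S^K[[a,x]]\quad\text{implies}\quad x\trianglelefteq_{\gamma_0,K}y .
\end{equation}

\begin{lemma}\label{lem:E}
In every $M\models T$, $E$ is an equivalence relation on $D(M)$ with convex classes, and $E$ is preserved by isomorphisms of models of $T$.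
\end{lemma}

\begin{proof}
Each $\trianglelefteq_{\gamma,K}$ is defined by an $\mathcal L$-formula, so $E$ is preserved by isomorphisms. It is symmetric by definition and reflexive by \eqref{eq:steps} with $K=0$.

Let $w\trianglelefteq z$ via $G,u_0,K$, and let $w\le y\le z$. We show $w\trianglelefteq y$ and $y\trianglelefteq z$. The first holds via the same data, since $S^K[G(w)]$ is an initial segment by Lemma~\ref{lem:basic}(a), whose proof works in $M$. For the second, use $u_0$, $K$, and $G'(u)=G(\min(u,w))$, with $w$ as an additional parameter. Condition (i) is inherited from $G$. For (ii), $G'(u_0)=G(u_0)\subseteq S^K[[a,w]]\subseteq S^K[[a,y]]$. For (iii), let $u\in[u_0,y]$ and $v\in S_u\cap[a,y]$. If $u\ge w$, then $G'(v)=G(w)=G'(u)$. If $u<w$, then $\min(v,w)\in S_u\cap[a,w]$ by convexity of $S_u$, so $G'(v)=G(\min(v,w))\subseteq S^K[G(u)]=S^K[G'(u)]$. For (iv), $z\in S^K[G(w)]=S^K[G'(y)]$.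

Consequently, if $x\le y\le z$ and $x\mathrel{E}z$, then $x\mathrel{E}y$ and $y\mathrel{E}z$: split the chain at a link $w^{s-1}\le y\le w^s$. Conversely, $x\mathrel{E}y$ and $y\mathrel{E}z$ give $x\mathrel{E}z$ by concatenation. So among three points $x\le y\le z$, if two of the three pairs are $E$-related, so is the third. This gives transitivity, and the splitting property gives convexity.
\end{proof}

In $\mathfrak C$ all points of $C$ are $E$-equivalent by \eqref{eq:steps}. But a chain of a \emph{fixed shape} can climb only a bounded number of levels, and the bound does not depend on the parameters of the gauges. This uniformity will let us separate the points $b_i$ by compactness. A \emph{shape} is a finite sequence $\sigma=((\gamma_1,K_1),\dots,(\gamma_r,K_r))$ with $r\ge1$. Let $\Lambda_\sigma(x,y)$ be the $\mathcal L$-formula saying that there is no chain $x=w^0\le\dots\le w^r=y$ with $w^{s-1}\trianglelefteq_{\gamma_s,K_s}w^s$ for $1\le s\le r$. For $x\le y$ in a model $M$, the relation $x\mathrel{E}y$ fails if and only if $\Lambda_\sigma(x,y)$ holds for all shapes $\sigma$.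

\begin{lemma}\label{lem:F}
For every shape $\sigma$ there is $F_\sigma\colon\omega\to\omega$ with $F_\sigma(n)\ge n$ such that $\mathfrak C\models\Lambda_\sigma(x,y)$ whenever $x\in C_{\le n}$ and $y\in C_{>F_\sigma(n)}$.
\end{lemma}

\begin{proof}
Let $x\in C_{\le n}$ and $x\trianglelefteq_{\gamma,K}y$ via $G,u_0$. We show by induction on $m$ that
\[
G[S^m_{u_0}\cap[a,x]]\subseteq C_{\le n+K+mK}.
\]
For $m=0$, condition (ii) gives $G(u_0)\subseteq S^K[C_{\le n}]=C_{\le n+K}$. If $v\in S^{m+1}_{u_0}\cap[a,x]$, then $v\in S_u$ for some $u\in S^m_{u_0}$, and $u_0\le u\le v\le x$. By (iii) and induction, $G(v)\subseteq S^K[G(u)]\subseteq C_{\le n+K+mK+K}$. Since $a\le u_0\le x\in S^n_a$, Lemma~\ref{lem:basic}(b) gives $x\in S^n_{u_0}$. So $G(x)\subseteq C_{\le n+K+nK}$, and $y\in C_{\le f_K(n)}$ by (iv), where $f_K(n)=n+2K+nK$. Iterating along a chain, we see that $F_\sigma=f_{K_r}\circ\dots\circ f_{K_1}$ works.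
\end{proof}

\section{Large formulas and generic tuples}\label{sec:large}

In the model $M_L$ finitely many of the points $b_{i_1}<\dots<b_{i_m}$ should look like points of $C$ whose levels $n_1,\dots,n_m$ are far apart: $n_1$ is large, $n_2$ is large compared with $n_1$, and so on. In a Henkin construction we must decide every sentence, so we need a notion of ``true for widely spaced levels'' that holds of $\chi$ or of $\neg\chi$. The iterated quantifier ``for infinitely many'' has this property.

Write $\exists^\infty n$ for ``for infinitely many $n\in\omega$'' and $\forall^\infty n$ for ``for all but finitely many $n\in\omega$''. A set $W\subseteq\omega^m$ is \emph{large} if $\exists^\infty n_1\cdots\exists^\infty n_m\ (\bar n\in W)$, and \emph{full} if $\forall^\infty n_1\cdots\forall^\infty n_m\ (\bar n\in W)$. So $W$ is full if and only if $\omega^m\setminus W$ is not large, and large sets are nonempty. The set $\omega^0$ has one element, and a subset of it is large if and only if it is full if and only if it is nonempty. The order of coordinates matters: $\{(n_1,n_2):n_2>n_1\}$ is full and $\{(n_1,n_2):n_1>n_2\}$ is not large.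

\begin{lemma}\label{lem:Q}
Let $W,W'\subseteq\omega^m$.
\begin{enumerate}
\item[(a)] A superset of a large set is large. If $W\cup W'$ is large, then $W$ or $W'$ is large.
\item[(b)] If $W,W'$ are full, then $W\cap W'$ is full. If $W$ is large and $W'$ is full, then $W\cap W'$ is large.
\item[(c)] For $\varepsilon\in\mathbb Z^m$ let $W-\varepsilon=\{\bar n\in\omega^m:\bar n+\varepsilon\in W\}$. Then $W$ is large (full) if and only if $W-\varepsilon$ is large (full).
\item[(d)] For $i<j$, $k\in\omega$ and $F\colon\omega\to\omega$, the sets $\{\bar n:n_j>k\}$ and $\{\bar n:n_j>F(n_i)\}$ are full.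
\end{enumerate}
\end{lemma}

\begin{proof}
For $m\ge1$ let $W_k=\{\bar n'\in\omega^{m-1}:(k,\bar n')\in W\}$. Then $W$ is large if and only if $W_k$ is large for infinitely many $k$, and full if and only if $W_k$ is full for all but finitely many $k$. Parts (a) and (c) are proved by induction on $m$, the case $m=0$ being trivial. In (a), if $W_k\cup W'_k$ is large for infinitely many $k$, then for each such $k$ one of $W_k,W'_k$ is large, and one of the two cases occurs infinitely often; the first claim passes to sections directly. In (c), write $\varepsilon=(\varepsilon_1,\varepsilon')$; then $(W-\varepsilon)_k=W_{k+\varepsilon_1}-\varepsilon'$ whenever $k+\varepsilon_1\ge0$, and $k\mapsto k+\varepsilon_1$ is a bijection between cofinite subsets of $\omega$. The first claim of (b) is (a) for complements; the second follows from (a) and $W\subseteq(W\cap W')\cup(\omega^m\setminus W')$. In (d), for any fixed $n_1,\dots,n_{j-1}$ the inequality holds for all but finitely many $n_j$, whatever the later coordinates are.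
\end{proof}

Let $\Phi(x_1,\dots,x_m,\bar v)$ be a formula, possibly with parameters, with a distinguished ordered list of variables $x_1,\dots,x_m$. Put
\[
V_\Phi=\{(n_1,\dots,n_m)\in\omega^m:\ \mathfrak C\models\Phi(\bar x,\bar v)\text{ for some }x_1\in C_{n_1},\dots,x_m\in C_{n_m}\text{ and some }\bar v\},
\]
and call $\Phi$ \emph{large} if $V_\Phi$ is large. For $0\le k\le m$ put
\[
V^k_\Phi=\{(n_1,\dots,n_k):\ \exists^\infty n_{k+1}\cdots\exists^\infty n_m\ (n_1,\dots,n_m)\in V_\Phi\}.
\]
Directly from the definitions, $\Phi$ is large if and only if $V^k_\Phi$ is large, and for $k<m$ we have $\bar n\in V^k_\Phi$ if and only if $(\bar n,n)\in V^{k+1}_\Phi$ for infinitely many $n$.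

The growth lemma applies to definable families, while $\exists^\infty$ is not first-order. By Lemma~\ref{lem:Y}(e), however, one quantifier $\exists^\infty n$ can be traded for the condition that the corresponding variable is a neighbor of a point of $O_B$. To trade several quantifiers we eliminate them from the inside out, and each new point must be chosen over the previous ones. A tuple $(e_1,\dots,e_r)$ is \emph{generic over $B$} if $e_r\in O_B$, $e_{r-1}\in O_{Be_r}$, \dots, $e_1\in O_{Be_2\dots e_r}$. Generic tuples exist by Lemma~\ref{lem:Y}(a), and a final segment $(e_{k+1},\dots,e_r)$ of a tuple generic over $B$ is generic over $B$.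

\begin{lemma}[Transfer]\label{lem:transfer}
Let $B$ be finite, let $\Phi(x_1,\dots,x_m,\bar v)$ be a formula over $B$, let $(e_1,\dots,e_m)$ be generic over $B$, and let $0\le k\le m$. Then $(n_1,\dots,n_k)\in V^k_\Phi$ if and only if $\Phi(\bar x,\bar v)$ holds for some $\bar v$ and some $\bar x$ with $x_j\in C_{n_j}$ for $j\le k$ and $x_j\sim e_j$ for $j>k$.
\end{lemma}

\begin{proof}
Since the levels are $\emptyset$-definable, we may replace $\Phi$ by the formula $\exists x_1\in C_{n_1}\cdots\exists x_k\in C_{n_k}\,\exists\bar v\ \Phi$ in the variables $x_{k+1},\dots,x_m$, and the tuple by its final segment. So it suffices to treat $k=0$ and empty $\bar v$: the formula $\Phi(x_1,\dots,x_m)$ is large if and only if it holds of some $\bar x$ with $x_j\sim e_j$ for all $j$. We use induction on $m$, for all $B$ at once; the case $m=0$ is trivial. Let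
\[
\Phi'(x_1,\dots,x_{m-1})=\exists x_m\,(x_m\sim e_m\wedge\Phi),
\]
a formula over $Be_m$. The tuple $(e_1,\dots,e_{m-1})$ is generic over $Be_m$, so by induction $\Phi'$ is large if and only if $\Phi$ holds of some $\bar x$ with $x_j\sim e_j$ for all $j\le m$. It remains to show $V_{\Phi'}=V^{m-1}_\Phi$. Fix $\bar n\in\omega^{m-1}$ and let $X$ be the $B$-definable set of $y\in D$ such that $\Phi(x_1,\dots,x_{m-1},y)$ holds for some $x_j\in C_{n_j}$. Then $\bar n\in V_{\Phi'}$ means $e_m\in X^S$, and $\bar n\in V^{m-1}_\Phi$ means that $X\cap C$ is unbounded. These are equivalent by Lemma~\ref{lem:Y}(e), as $e_m\in O_B$.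
\end{proof}

\section{Placing a point between two others}\label{sec:decision}

The next lemma is what prevents new $E$-classes from appearing in $M_L$.

\begin{lemma}[Decision lemma]\label{lem:decision}
Let $\Theta(x_1,\dots,x_m,v,\bar v')$ be a large $\mathcal L$-formula (with respect to $x_1,\dots,x_m$), let $0\le i<m$, and suppose that $T\cup\{\Theta\}\vdash v\in D\wedge x_i<v<x_{i+1}$, where $x_0$ stands for $a$. Then there are $\gamma$ and $K$ such that one of the formulas
\[
\Theta\wedge x_i\trianglelefteq_{\gamma,K}v,\qquad\Theta\wedge v\trianglelefteq_{\gamma,K}x_{i+1}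
\]
is large.
\end{lemma}

The proof asks whether the level $t$ of $v$ can be kept fixed while the levels of $x_{i+1},\dots,x_m$ go to infinity. If so (Case A), then $v$ can be chosen below a bound that depends on $x_i$, and we let $g(u)$ be the cut below all values of $v$ that are possible when $x_i\ge u$. If not (Case B), then each level of $v$ is compatible with only finitely many levels of $x_{i+1}$, so it is $x_{i+1}$ that is bounded in terms of $v$, and we let $h(u)$ be the cut above all values of $x_{i+1}$ that are possible when $v\le u$. The gauges $g$ and $h$ become definable once the remaining variables are pinned down: the earlier ones as neighbors of points $p_j$ of prescribed levels, the later ones as neighbors of a generic tuple. Pinning by neighbors blurs the levels by $\pm1$, which Lemma~\ref{lem:Q}(c) absorbs.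

\begin{proof}
If $\Psi$ does not contain $\bar v'$, then $V_{\Theta\wedge\Psi}=V_{(\exists\bar v'\Theta)\wedge\Psi}$. So we may assume that $\bar v'$ is empty. Fix $(e_1,\dots,e_m)$ generic over $\emptyset$; the transfer lemma will be applied with this tuple and $B=\emptyset$. For $t\in\omega$ let $\Theta_t$ be $\Theta\wedge v\in C_t$, and let
\[
U=\{\bar n\in\omega^i:\ \bar n\notin V^i_{\Theta_t}\text{ for all }t\}.
\]
Either $\omega^i\setminus U$ is large or $U$ is full.

\medskip
\noindent\textbf{Case A: $\omega^i\setminus U$ is large.} If $i=0$, then $\Theta_t$ is large for some $t$, and $v\in C_t$ implies $a\trianglelefteq_{\gamma_0,t}v$ by \eqref{eq:steps}; so $\Theta\wedge a\trianglelefteq_{\gamma_0,t}v$ is large. Let $i\ge1$. For tuples $\bar p=(p_1,\dots,p_{i-1})$ and $\bar q=(q_{i+1},\dots,q_m)$ in $D$ and $u\in D$, let $\mathrm{Val}(u)$ be the set of $v$ such that $\Theta(x_1,\dots,x_{i-1},u,x_{i+1},\dots,x_m,v)$ holds for some $x_j\sim p_j$ $(j<i)$ and $x_j\sim q_j$ $(j>i)$, and let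
\[
g_{\bar p,\bar q}(u)=\{z\in D:\ z\le v\text{ for all }u'\ge u\text{ and all }v\in\mathrm{Val}(u')\}.
\]
This is a gauge. It satisfies $[a,u]\subseteq g_{\bar p,\bar q}(u)$, since $v\in\mathrm{Val}(u')$ implies $v>u'$. Let $\gamma(u,z;\bar p,\bar q)$ be the $\mathcal L$-formula $z\in g_{\bar p,\bar q}(u)$, and let $\Phi$ be $\Theta\wedge x_i\trianglelefteq_{\gamma,16}v$. Let $W$ be the set of $\bar n\in\omega^{i-1}$ such that $(\bar n,n)\notin U$ for infinitely many $n$; it is large by the case assumption. We show that for each $\bar n\in W$ there is $\varepsilon\in\{-1,0,1\}^{i-1}$ with $\bar n+\varepsilon\in V^{i-1}_\Phi$. Then $W\subseteq\bigcup_\varepsilon(V^{i-1}_\Phi-\varepsilon)$, so $V^{i-1}_\Phi$ is large by Lemma~\ref{lem:Q}(a),(c), and $\Phi$ is large.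

Fix $\bar n\in W$ and $p_j\in C_{n_j}$ $(j<i)$, put $\bar q=(e_{i+1},\dots,e_m)$, and let $g=g_{\bar p,\bar q}$.

\emph{$g$ is admissible.} Let $u\in C$. Choose $n>\ell(u)$ and $t$ with $(\bar n,n)\in V^i_{\Theta_t}$. By transfer, $\Theta(\bar x,v)$ holds for some $x_j\in C_{n_j}$ $(j<i)$, $x_i\in C_n$, $x_j\sim e_j$ $(j>i)$ and $v\in C_t$. By Lemma~\ref{lem:basic}(c), $x_j\sim p_j$ for $j<i$, so $v\in\mathrm{Val}(x_i)$. As $x_i>u$, we get $g(u)\subseteq[a,v]\subseteq C_{\le t}$.

By the growth lemma there is $k_0$ with $g[S_u]\subseteq S^{16}[g(u)]$ for all $u\in C_{>k_0}$. Fix $u_0\in C_{>k_0}$ and $k_1$ with $g(u_0)\subseteq C_{\le k_1}$; in particular $u_0\in C_{\le k_1}$.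

\emph{Witnesses of $\Phi$ at arbitrarily high levels.} Let $r\ge k_1$ and $u\in C_{>r}$. Let $l$ be least with $g(u)\subseteq C_{\le l}$, and let $z\in C_{l+1}$. As $z\notin g(u)$, there are $u'\ge u$ and $v'\in\mathrm{Val}(u')$ with $v'<z$. So $u'<v'$ and both lie in $C_{\le l+1}$. The set $g(u)$ meets $C_l$, so $C_{\le l}\subseteq S[g(u)]$ by Lemma~\ref{lem:basic}(c), and $v'\in C_{\le l+1}\subseteq S^2[g(u)]\subseteq S^{16}[g(u')]$. Hence $u'\trianglelefteq_{\gamma,16}v'$ via $g$ and $u_0$: we have $u_0<u'$; (ii) holds since $g(u_0)\subseteq C_{\le k_1}\subseteq[a,u']$; (iii) holds since $[u_0,u']\subseteq C_{>k_0}$; and (iv) was just shown. Let $x_j$ $(j\ne i)$ witness $v'\in\mathrm{Val}(u')$, and put $x_i=u'$. Then $\Phi(\bar x,v')$ holds. By Lemma~\ref{lem:basic}(d), $x_j\in C_{n_j+\varepsilon_j}$ with $\varepsilon_j\in\{-1,0,1\}$ for $j<i$, and $x_j\sim e_j$ for $j>i$. By transfer, $(\bar n+\varepsilon,\ell(u'))\in V^i_\Phi$, where $\ell(u')>r$. Since $r$ is arbitrary and there are finitely many $\varepsilon$, a single $\varepsilon$ satisfies $(\bar n+\varepsilon,n)\in V^i_\Phi$ for infinitely many $n$, that is, $\bar n+\varepsilon\in V^{i-1}_\Phi$.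

\medskip
\noindent\textbf{Case B: $U$ is full.} Let
\[
W_1=\bigcap_{\varepsilon\in\{-1,0,1\}^i}(U-\varepsilon),\qquad W_2=\{\bar n\in\omega^i:\ \exists^\infty n\ \exists t\ \ (\bar n,n)\in V^{i+1}_{\Theta_t}\}.
\]
The set $W_1$ is full by Lemma~\ref{lem:Q}(b),(c), and by the definition of $U$,
\begin{equation}\label{eq:finite}
\text{for $\bar n\in W_1$, $\varepsilon\in\{-1,0,1\}^i$, $t\in\omega$, only finitely many $n$ satisfy }(\bar n+\varepsilon,n)\in V^{i+1}_{\Theta_t}.
\end{equation}
The set $W_2$ is large. Indeed, if $x_{i+1}\in C_n$, then $v<x_{i+1}$ forces $v\in C_t$ for some $t\le n$. So if $(\bar n,n)\in V^{i+1}_\Theta$, then Lemma~\ref{lem:Q}(a), applied to the coordinates $n_{i+2},\dots,n_m$, gives $t\le n$ with $(\bar n,n)\in V^{i+1}_{\Theta_t}$. Thus $V^i_\Theta\subseteq W_2$. Hence $W_1\cap W_2$ is large.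

For tuples $\bar p=(p_1,\dots,p_i)$ and $\bar q=(q_{i+2},\dots,q_m)$ in $D$, call a pair $(v,x)$ \emph{possible} if $\Theta(x_1,\dots,x_i,x,x_{i+2},\dots,x_m,v)$ holds for some $x_j\sim p_j$ $(j\le i)$ and $x_j\sim q_j$ $(j\ge i+2)$. The case assumption controls the possible $x$ inside $C$ only, so we discard the values far above $C$ by means of a cutoff $e\in D$:
\[
h_{\bar p,\bar q,e}(u)=[a,u]\cup\bigcup\{[a,x]:\ x\le e\text{ and }(v,x)\text{ is possible for some }v\le u\}.
\]
This is a gauge with $[a,u]\subseteq h_{\bar p,\bar q,e}(u)$. Let $\gamma'(u,z;\bar p,\bar q,e)$ be the $\mathcal L$-formula $z\in h_{\bar p,\bar q,e}(u)$, and let $\Phi'$ be $\Theta\wedge v\trianglelefteq_{\gamma',16}x_{i+1}$. We show $W_1\cap W_2\subseteq V^i_{\Phi'}$; then $\Phi'$ is large.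

Fix $\bar n\in W_1\cap W_2$ and $p_j\in C_{n_j}$ $(j\le i)$, put $\bar q=(e_{i+2},\dots,e_m)$, choose $e\in O_{\bar p\bar q}$, and let $h=h_{\bar p,\bar q,e}$.

\emph{$h$ is admissible.} For $t\in\omega$ let $X_t$ be the $\bar p\bar q$-definable set of $x$ such that $(v,x)$ is possible for some $v\in C_{\le t}$. Let $x\in X_t\cap C_n$. The witnesses satisfy $x_j\in C_{n_j+\varepsilon_j}$ with $\varepsilon_j\in\{-1,0,1\}$ for $j\le i$ by Lemma~\ref{lem:basic}(d), $v\in C_{t'}$ with $t'\le t$, and $x_j\sim e_j$ for $j\ge i+2$. By transfer, $(\bar n+\varepsilon,n)\in V^{i+1}_{\Theta_{t'}}$. There are finitely many pairs $(\varepsilon,t')$, so by \eqref{eq:finite} finitely many such $n$, and $X_t\cap C\subseteq C_{\le l}$ for some $l$. By overspill and $[a,e]\subseteq Y_{\bar p\bar q}$ we get $X_t\cap[a,e]\subseteq C_{\le l}$. So $h(u)\subseteq C_{\le\max(t,l)}$ for $u\in C_{\le t}$.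

By the growth lemma there is $k_0$ with $h[S_u]\subseteq S^{16}[h(u)]$ for all $u\in C_{>k_0}$. Fix $u_0\in C_{>k_0}$ and $k_1$ with $h(u_0)\subseteq C_{\le k_1}$; in particular $u_0\in C_{\le k_1}$.

\emph{Witnesses of $\Phi'$ at arbitrarily high levels.} As $\bar n\in W_2$, infinitely many $n$ satisfy $(\bar n,n)\in V^{i+1}_{\Theta_t}$ for some $t$, and by \eqref{eq:finite} with $\varepsilon=0$ only finitely many do so with $t\le k_1$. So there are infinitely many $n$ with $(\bar n,n)\in V^{i+1}_{\Theta_t}$ for some $t>k_1$. For such $n,t$, transfer gives $\Theta(\bar x,v)$ with $x_j\in C_{n_j}$ $(j\le i)$, $x_{i+1}\in C_n$, $x_j\sim e_j$ $(j\ge i+2)$ and $v\in C_t$. By Lemma~\ref{lem:basic}(c), $x_j\sim p_j$ for $j\le i$, so $(v,x_{i+1})$ is possible; also $x_{i+1}<e$ because $x_{i+1}\in C$ and $e\notin C$. Thus $x_{i+1}\in h(v)$. Hence $v\trianglelefteq_{\gamma',16}x_{i+1}$ via $h$ and $u_0$: we have $u_0<v$; (ii) holds since $h(u_0)\subseteq C_{\le k_1}\subseteq[a,v]$; (iii) holds since $[u_0,v]\subseteq C_{>k_0}$; and (iv) holds since $x_{i+1}\in h(v)$. So $\Phi'(\bar x,v)$ holds, and by transfer $(\bar n,n)\in V^{i+1}_{\Phi'}$.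 This holds for infinitely many $n$, so $\bar n\in V^i_{\Phi'}$.
\end{proof}

\section{The models $M_L$}\label{sec:models}

\begin{proposition}\label{prop:ML}
For every countable linear order $L$ with a last element there are a countable model $M_L\models T$ and $y\in D(M_L)$ such that $[a,y]^{M_L}/E\cong1+L$.
\end{proposition}

\begin{proof}
Let $\top$ be the last element of $L$. Let $\mathcal L^+$ be $\mathcal L$ with new constants $b_i$ $(i\in L)$ and $c_n$ $(n\in\omega)$. An $\mathcal L^+$-sentence $\theta$ can be written as $\Theta(b_{i_1},\dots,b_{i_m},\bar c)$, where $\Theta(x_1,\dots,x_m,\bar v)$ is an $\mathcal L$-formula and $i_1<\dots<i_m$ is a list containing all indices of constants $b_i$ in $\theta$. We call $\theta$ a \emph{condition} if $\Theta$ is large. This does not depend on the list: any two lists extend to their union, and inserting a dummy variable $x_j$ inserts a full factor $\omega$ into $V_\Theta$, since all levels are nonempty, so that $\exists^\infty n_j$ is vacuous. We write $V_\theta$ for $V_\Theta$, always using one list for all sentences under consideration. A condition is consistent with $T$ because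 $V_\theta\ne\emptyset$. Let $\theta$ be a condition.

\begin{enumerate}
\item[(C1)] \emph{If $T\cup\{\theta\}\cup\{b_j\in D:j\in L\}\vdash\chi_1\vee\dots\vee\chi_k$, then $\theta\wedge\chi_s$ is a condition for some $s$.} Take a list that also contains the finitely many $j$ used in the deduction. The witnesses in the definition of $V_\theta$ lie in $D$, so $V_\theta\subseteq\bigcup_sV_{\theta\wedge\chi_s}$; use Lemma~\ref{lem:Q}(a). In particular $\theta\wedge b_j\in D$ is a condition, and for every sentence $\chi$ one of $\theta\wedge\chi$, $\theta\wedge\neg\chi$ is a condition.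
\item[(C2)] \emph{If $T\cup\{\theta\}\vdash\exists w\,\chi(w)$ and $c_n$ occurs in neither $\theta$ nor $\chi$, then $\theta\wedge\chi(c_n)$ is a condition.} Every assignment satisfying $\theta$ extends to $c_n$, so $V_{\theta\wedge\chi(c_n)}=V_\theta$.
\item[(C3)] \emph{For every shape $\sigma$ and all $i<j$ in $L$, and also for $j$ alone, the sentences $\theta\wedge b_i<b_j\wedge\Lambda_\sigma(b_i,b_j)$ and $\theta\wedge a<b_j\wedge\Lambda_\sigma(a,b_j)$ are conditions.} Let $n_i,n_j$ denote the coordinates belonging to $b_i,b_j$. By Lemma~\ref{lem:F}, the sets of levels of these sentences contain $V_\theta\cap\{\bar n:n_j>F_\sigma(n_i)\}$ and $V_\theta\cap\{\bar n:n_j>F_\sigma(0)\}$, respectively. As $n_i$ is quantified before $n_j$, these sets are large by Lemma~\ref{lem:Q}(b),(d).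
\item[(C4)] \emph{For every $n$ there is a condition $\theta'$ that implies $\theta$ and, modulo $T$, implies $c_n\notin D$, or implies $c_n>b_\top$, or implies one of $a\trianglelefteq_{\gamma,K}c_n$, $b_j\trianglelefteq_{\gamma,K}c_n$, $c_n\trianglelefteq_{\gamma,K}b_j$ for some $j,\gamma,K$.} Let $j_1<\dots<j_m=\top$ be a list for $\theta$ containing $\top$, and write $b_{j_0}$ for $a$. By (C3) strengthen $\theta$ so that it implies $a<b_{j_1}<\dots<b_{j_m}$ in $D$. By (C1) strengthen it further so that it implies one of $c_n\notin D$, $c_n>b_\top$, $c_n=b_{j_s}$ for some $0\le s\le m$, or $c_n\in D\wedge b_{j_s}<c_n<b_{j_{s+1}}$ for some $0\le s<m$. In the third case $b_{j_s}\trianglelefteq_{\gamma_0,0}c_n$ by \eqref{eq:steps}. In the last case apply Lemma~\ref{lem:decision}, with $c_n$ in the role of $v$ and the other constants $c$ in the role of $\bar v'$.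
\end{enumerate}

Consider the following countably many tasks: decide a given $\mathcal L^+$-sentence; for a given $\mathcal L^+$-formula $\chi(w)$, imply $\neg\exists w\,\chi(w)$ or $\chi(c_n)$ for some $n$; imply a given sentence $a<b_j\wedge\Lambda_\sigma(a,b_j)$ or $b_i<b_j\wedge\Lambda_\sigma(b_i,b_j)$ with $i<j$; and be as in (C4) for a given $c_n$. By (C1)--(C4) every condition can be strengthened to a condition that fulfills a given task; for the second kind, first decide $\exists w\,\chi(w)$ by (C1), then use (C2) with a fresh constant. Starting from a logically valid sentence, we obtain conditions $\theta_0,\theta_1,\dots$, each implying the previous one, that fulfill all tasks. The set $\Sigma$ of consequences of $T\cup\{\theta_k:k\in\omega\}$ is a consistent complete theory, and every existential sentence in $\Sigma$ has a witness among the $c_n$. By Henkin's construction, $\Sigma$ has a model all of whose elements are interpretations of constants $c_n$. Let $M_L$ be its reduct to $\mathcal L$, a countable model of $T$, and let $y=b_\top$.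

In $M_L$ we have $a<b_i<b_j$ for $i<j$ in $L$, and these points are pairwise $E$-inequivalent because $\Lambda_\sigma$ holds of each pair for all $\sigma$. Every $v\in[a,b_\top]$ is some $c_n$, so by (C4) it is $E$-equivalent to $a$ or to some $b_j$. By Lemma~\ref{lem:E} the classes are convex, so the quotient is linearly ordered, and sending the first element of $1+L$ to the class of $a$ and $j\in L$ to the class of $b_j$ is an isomorphism $1+L\to[a,b_\top]/E$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:general} and~\ref{thm:main}]
We derive a contradiction in the situation of Proposition~\ref{prop:setting}. There are $2^{\aleph_0}$ pairwise non-isomorphic countable linear orders with a last element. For $\eta\in\{2,3\}^\omega$ let $L_\eta=\big(\sum_{n\in\omega}(\mathbb Q+\eta(n))\big)+1$. An element of $L_\eta$ has an immediate successor or predecessor only if it lies in one of the finite summands $\eta(n)$, and consecutive finite summands are separated by a copy of $\mathbb Q$. So $\eta$ is the sequence of sizes of the successive maximal blocks of at least two consecutive elements, and it is determined by the isomorphism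 type of $L_\eta$.

Let $N$ be a countable model of $T$. If $N\cong M_L$, then $1+L\cong[a,y]^N/E$ for some $y\in D(N)$, by Proposition~\ref{prop:ML} and the invariance of $E$. There are countably many $y$, and $L$ is obtained from $1+L$ by removing the first element. So $N\cong M_{L_\eta}$ for at most countably many $\eta$, and $2^{\aleph_0}\le I(T,\aleph_0)\cdot\aleph_0$. This contradicts $I(T,\aleph_0)<2^{\aleph_0}$ and proves Theorem~\ref{thm:general}, of which Theorem~\ref{thm:main} is a special case.
\end{proof}

\begin{thebibliography}{1}

\bibitem{VC}
\emph{Vaught's conjecture: classifying countable models of weakly quasi-o-minimal theories},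
\texttt{http://www.math.uni.wroc.pl/\textasciitilde pkowa/Predrag\_talk.pdf}.

\end{thebibliography}
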